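
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A sharp Euclidean lower bound for the maximum cut}


\begin{abstract}
Let $c$ be a real weight vector on the edges of the complete graph $K_n$. We prove that some cut has weight at least $\frac12\sum c_{ij}+\frac1{2\sqrt3}\|c\|$, where $\|c\|$ is the Euclidean norm. This was conjectured in \emph{The Cut Cone III}, where the bound is quoted as known for weights in $\{0,1,-1\}$. The constant is best possible for every $n\ge3$, and we determine all cases of equality: for $c\ne0$, they are supported on a single triangle. In geometric terms, the largest ball contained in the cut polytope, written in $\pm1$ coordinates, has radius $1/\sqrt3$ for every $n\ge 3$. The proof is an induction that identifies two nodes at a time, combined with an upper bound for a weighted count of triangles.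
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $n\ge2$, and let $K_n$ be the complete graph on $\{1,\dots,n\}$. Give each edge $ij$ a real weight $c_{ij}$, of either sign. For a set $S$ of nodes, the cut $\delta(S)$ consists of the pairs with exactly one element in $S$. Write
\[
c(\delta(S))=\sum_{ij\in\delta(S)}c_{ij},\qquad
MC(K_n,c)=\max_{S}c(\delta(S)),\qquad
\|c\|=\Bigl(\sum_{i<j}c_{ij}^2\Bigr)^{1/2}.
\]

If $S$ is chosen uniformly at random, each edge is cut with probability $\frac12$, so $c(\delta(S))$ has mean $\frac12\sum_{i<j} c_{ij}$, and $MC(K_n,c)$ is at least this mean. By how much must the best cut beat the average one? The natural yardstick is the standard deviation. The events ``$ij$ is cut'' are pairwise independent, so the variance of $c(\delta(S))$ is $\frac14\|c\|^2$. Hence some cut \emph{differs} from the mean by at least $\frac12\|c\|$, but it may lie below the mean. The question is whether a fixed fraction of the standard deviation is always available \emph{above} the mean. For arbitrary functions on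 sign vectors the answer is no: the function equal to $1-2^n$ at one point of $\{\pm1\}^n$ and to $1$ elsewhere has mean $0$, variance $2^n-1$ and maximum only $1$. So the structure of cuts has to be used.

Small cases suggest the constant. For $n=2$ we have $MC(K_2,c)=\max(0,c_{12})=\frac12c_{12}+\frac12\|c\|$. For the triangle with unit weights, the maximum cut is $2$ while half the total weight is $\frac32$; the excess $\frac12$ equals $\frac1{2\sqrt3}\|c\|$. For unit weights on $K_n$ the maximum cut is $\lfloor n^2/4\rfloor$, and the excess divided by $\|c\|$ is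
\[
\frac1{2\sqrt2}\sqrt{\frac n{n-1}}\quad(n\text{ even}),\qquad
\frac1{2\sqrt2}\sqrt{\frac{n-1}n}\quad(n\text{ odd}),
\]
which is smallest at $n=3$. So one may guess that the triangle is the worst case. For weights in $\{0,1,-1\}$ the bound with constant $\frac1{2\sqrt3}$ is quoted as known in \cite{CC3}, and Conjecture 3.9 of that paper asserts it for all real weights. We prove the conjecture.

\begin{theorem}\label{thm:main}
For all $n\ge2$ and all $c\in\mathbb R^{\binom n2}$,
\[
MC(K_n,c)\ \ge\ \frac12\sum_{i<j}c_{ij}+\frac1{2\sqrt3}\,\|c\| .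
\]
\end{theorem}

\begin{theorem}\label{thm:equality}
For $c\ne0$, equality holds in Theorem~\ref{thm:main} if and only if there are distinct nodes $i,j,k$ such that $c$ is supported on $\{ij,ik,jk\}$, $|c_{ij}|=|c_{ik}|=|c_{jk}|$, and $c_{ij}c_{ik}c_{jk}>0$. In particular the constant $\frac1{2\sqrt3}$ is optimal for every $n\ge3$.
\end{theorem}

The result has a geometric form. Let
\[
\mathrm{CUT}_n=\operatorname{conv}\bigl\{(x_ix_j)_{i<j}:x\in\{\pm1\}^n\bigr\}\subset\mathbb R^{\binom n2},
\]
the cut polytope in coordinates where a cut edge has value $-1$ and any other edge has value $+1$.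

\begin{theorem}\label{thm:ball}
Let $n\ge3$. The Euclidean ball of radius $1/\sqrt3$ about $0$ is contained in $\mathrm{CUT}_n$. No larger ball, with any center, is contained in $\mathrm{CUT}_n$, and $0$ is the only possible center of a contained ball of radius $1/\sqrt3$. A hyperplane supporting $\mathrm{CUT}_n$ has distance exactly $1/\sqrt3$ from $0$ if and only if it is a triangle hyperplane
\[
t_{ij}y_{ij}+t_{ik}y_{ik}+t_{jk}y_{jk}=1,\qquad t\in\{\pm1\}^3,\quad t_{ij}t_{ik}t_{jk}=-1 ;
\]
every other supporting hyperplane is strictly farther from $0$.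
\end{theorem}

For $n=3$ the polytope is the regular tetrahedron with vertices $(1,1,1)$, $(1,-1,-1)$, $(-1,1,-1)$, $(-1,-1,1)$. Its circumradius is $\sqrt3$, so its inradius is $1/\sqrt3$. Theorem~\ref{thm:ball} says that the inscribed ball does not shrink when $n$ grows.

\begin{corollary}\label{cor:poly}
Let $m\ge1$. If $F:\{\pm1\}^m\to\mathbb R$ is a polynomial of degree at most $2$, then under the uniform measure
\[
\max F\ \ge\ \mathbb EF+\frac1{\sqrt3}\sqrt{\operatorname{Var}F}.
\]
The constant is sharp for every $m\ge2$.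
\end{corollary}

\emph{Outline.} Section~\ref{sec:forms} restates the problem for quadratic forms in signs, and Section~\ref{sec:three} runs the proof for $n=3$. In general we suppose that a form violates the bound or just attains it, and identify two nodes in a way that makes their common term positive. The induction hypothesis for the smaller form yields an inequality for each pair of nodes (Section~\ref{sec:contraction}). The sum of these inequalities bounds a weighted count of triangles from below. Section~\ref{sec:count} bounds the same quantity from above, and the two bounds are compatible only in the case of equality (Section~\ref{sec:proof}). Sections~\ref{sec:ball} and~\ref{sec:poly} contain the proofs of Theorem~\ref{thm:ball} and Corollary~\ref{cor:poly}.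

\section{Quadratic forms in signs}\label{sec:forms}

Put $a=-c$ and encode $S$ by $x_i=1$ for $i\in S$, $x_i=-1$ for $i\notin S$. Then $\frac{1-x_ix_j}2$ is $1$ if $ij\in\delta(S)$ and $0$ otherwise, so
\begin{equation}\label{eq:translate}
c(\delta(S))=\frac12\sum_{i<j}c_{ij}+\frac12f_a(x),\qquad f_a(x)=\sum_{i<j}a_{ij}x_ix_j .
\end{equation}
We set $a_{ji}=a_{ij}$, $a_{ii}=0$ and $M(a)=\max_{x\in\{\pm1\}^n}f_a(x)$. Call $a$ a \emph{negative triangle} if for some triple $i,j,k$ of distinct nodes it is supported on $\{ij,ik,jk\}$, with $|a_{ij}|=|a_{ik}|=|a_{jk}|>0$ and $a_{ij}a_{ik}a_{jk}<0$. Passing from $c$ to $a=-c$ reverses the sign of the product of three weights. By \eqref{eq:translate}, the inequality of Theorem~\ref{thm:main} and the description of equality in Theorem~\ref{thm:equality} are together equivalent to the following statement.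

\begin{theorem}\label{thm:forms}
For all $n\ge2$ and all $a\in\mathbb R^{\binom n2}$,
\begin{equation}\label{eq:star}
M(a)\ \ge\ \|a\|/\sqrt3 ,
\end{equation}
and for $a\ne0$ equality holds if and only if $a$ is a negative triangle.
\end{theorem}

Besides the induction, the inequality \eqref{eq:star} needs only the following bound on $M(a)$.

\begin{lemma}\label{lem:entry}
$M(a)\ge|a_{ij}|$ for all $i\ne j$.
\end{lemma}
\begin{proof}
Let $\varepsilon\in\{\pm1\}$ and let $x$ be uniform on $\{x\in\{\pm1\}^n:x_ix_j=\varepsilon\}$. If $k\ne l$ and $\{k,l\}\ne\{i,j\}$, then one of $k,l$, say $l$, lies outside $\{i,j\}$; the sign $x_l$ is uniform and independent of $x_k$, so $\mathbb E\,x_kx_l=0$. Hence $M(a)\ge\mathbb Ef_a(x)=\varepsilon a_{ij}$. Take $\varepsilon$ with $\varepsilon a_{ij}=|a_{ij}|$.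
\end{proof}

The next lemma settles the vectors that will turn up in the case of equality.

\begin{lemma}\label{lem:triangle}
\textup{(a)} If $a$ is a negative triangle whose nonzero entries have absolute value $\tau$, then $f_a$ takes only the values $\tau$ and $-3\tau$, and $M(a)=\tau=\|a\|/\sqrt3$.

\textup{(b)} Suppose that $a$ has exactly three nonzero entries, and that these are either on three pairs with a common node, or on the three pairs of a triple $i,j,k$ with $a_{ij}a_{ik}a_{jk}>0$. Then $M(a)=\sum_{k<l}|a_{kl}|$.
\end{lemma}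
\begin{proof}
(a) For every $x$, the product of the three terms $a_{ij}x_ix_j$, $a_{ik}x_ix_k$, $a_{jk}x_jx_k$ is $a_{ij}a_{ik}a_{jk}<0$. Hence exactly one or all three of them equal $-\tau$, and $f_a(x)\in\{\tau,-3\tau\}$. Since $M(a)\ge\tau$ by Lemma~\ref{lem:entry}, $M(a)=\tau$; and $\|a\|=\sqrt3\,\tau$.

(b) Clearly $M(a)\le\sum_{k<l}|a_{kl}|$, so it suffices to make all three terms positive. If $i$ is the common node, put $x_i=1$ and give each of its three neighbors $j$ the sign of $a_{ij}$. For a triple, put $x_i=1$, $x_j=\operatorname{sgn}a_{ij}$, $x_k=\operatorname{sgn}a_{ik}$; then $x_jx_k=\operatorname{sgn}(a_{ij}a_{ik})=\operatorname{sgn}a_{jk}$.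
\end{proof}

Lemma~\ref{lem:entry} is useful when $a$ has a large entry, and says little when $\|a\|$ is spread over many entries. For such $a$ we compare $f_a$ with forms in fewer variables.

\section{Three nodes by hand}\label{sec:three}

The argument is already visible for $n=3$. Write
\[
f=\alpha x_1x_2+\beta x_1x_3+\gamma x_2x_3,\qquad\alpha^2+\beta^2+\gamma^2=1,
\]
and suppose that the maximum $M$ of $f$ satisfies $M\le1/\sqrt3$. Identify nodes $1$ and $2$ up to sign: for $x_2=\varepsilon x_1$,
\[
f=\varepsilon\alpha+(\beta+\varepsilon\gamma)x_1x_3 .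
\]
We gain the constant $\varepsilon\alpha$ and keep a form with one variable fewer, of squared norm $(\beta+\varepsilon\gamma)^2=1-\alpha^2+2\varepsilon\beta\gamma$. Its maximum is $|\beta+\varepsilon\gamma|$, but for larger $n$ an induction will provide only $1/\sqrt3$ times the norm, so we use no more than that here:
\[
\frac1{\sqrt3}\ \ge\ M\ \ge\ \varepsilon\alpha+\frac1{\sqrt3}\sqrt{1-\alpha^2+2\varepsilon\beta\gamma},
\qquad\text{i.e.}\qquad \sqrt{1-\alpha^2+2\varepsilon\beta\gamma}\ \le\ 1-\sqrt3\,\varepsilon\alpha .
\]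
The right side is nonnegative because $|\alpha|\le M\le1/\sqrt3$ by Lemma~\ref{lem:entry}. Squaring gives $\varepsilon\beta\gamma\le-\sqrt3\,\varepsilon\alpha+2\alpha^2$. We choose $\varepsilon$ with $\varepsilon\alpha=|\alpha|$, multiply by $|\alpha|$, and obtain
\[
\sqrt3\,\alpha^2\ \le\ -\alpha\beta\gamma+2|\alpha|^3 .
\]
The same holds with $\beta$ and with $\gamma$ in the role of $\alpha$. The sum of the three inequalities is
\[
\sqrt3\ \le\ -3\alpha\beta\gamma+2\bigl(|\alpha|^3+|\beta|^3+|\gamma|^3\bigr).
\]
The sum of cubes is at most $M(\alpha^2+\beta^2+\gamma^2)=M$, and $3|\alpha\beta\gamma|\le3\cdot3^{-3/2}=1/\sqrt3$ by the inequality of arithmetic and geometric means. So $\sqrt3\le1/\sqrt3+2M$, that is, $M\ge1/\sqrt3$. If $M=1/\sqrt3$, equality holds throughout; then $\alpha^2=\beta^2=\gamma^2$ and $\alpha\beta\gamma<0$, a negative triangle.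

For general $n$ two things change. The bound for the smaller form comes from the induction hypothesis; this costs nothing, since we already used only that bound. The single product $\alpha\beta\gamma$ becomes a sum over all triangles, and bounding it is the new task.

\section{Identifying two nodes}\label{sec:contraction}

For a vector $a$ let
\[
q_{ij}=\sum_ka_{ik}a_{jk}\quad(i\ne j),\qquad
T(a)=\sum_{i<j<k}a_{ij}a_{ik}a_{jk}.
\]
Only $k\ne i,j$ contributes to $q_{ij}$, and $\sum_{i<j}a_{ij}q_{ij}=3T(a)$, since each triangle is counted once for each of its edges.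

\begin{lemma}\label{lem:contraction}
Let $n\ge3$, and suppose that \eqref{eq:star} holds for all vectors on $n-1$ nodes. If $a\in\mathbb R^{\binom n2}$, $\|a\|=1$ and $M(a)\le1/\sqrt3$, then
\begin{equation}\label{eq:edge}
\sqrt3\,a_{ij}^2\ \le\ -a_{ij}q_{ij}+2|a_{ij}|^3\qquad(i\ne j),
\end{equation}
and consequently
\begin{equation}\label{eq:summed}
\sqrt3\ \le\ -3T(a)+2\sum_{i<j}|a_{ij}|^3 .
\end{equation}
\end{lemma}
\begin{proof}
If $a_{ij}=0$, then \eqref{eq:edge} is trivial. Let $a_{ij}\ne0$ and $\varepsilon=\operatorname{sgn}a_{ij}$. Substituting $x_j=\varepsilon x_i$ turns $f_a$ into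
\[
\varepsilon a_{ij}+\sum_{k\ne i,j}(a_{ik}+\varepsilon a_{jk})x_ix_k+\sum_{\substack{k<l\\k,l\ne i,j}}a_{kl}x_kx_l .
\]
Apart from the constant $\varepsilon a_{ij}=|a_{ij}|$, this is a form on the $n-1$ nodes other than $j$. Expanding the squares $(a_{ik}+\varepsilon a_{jk})^2$, we see that its squared norm is the sum of all $a_{kl}^2$ with $k<l$ except $a_{ij}^2$, plus $2\varepsilon q_{ij}$; that is, $1-a_{ij}^2+2\varepsilon q_{ij}$. The assumption on $n-1$ nodes gives
\[
\frac1{\sqrt3}\ \ge\ M(a)\ \ge\ |a_{ij}|+\frac1{\sqrt3}\sqrt{1-a_{ij}^2+2\varepsilon q_{ij}},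
\]
or $\sqrt{1-a_{ij}^2+2\varepsilon q_{ij}}\le1-\sqrt3\,|a_{ij}|$. The right side is nonnegative by Lemma~\ref{lem:entry}. Squaring,
\[
1-a_{ij}^2+2\varepsilon q_{ij}\ \le\ 1-2\sqrt3\,|a_{ij}|+3a_{ij}^2,
\qquad\text{so}\qquad
\varepsilon q_{ij}\ \le\ -\sqrt3\,|a_{ij}|+2a_{ij}^2 .
\]
Multiplying by $|a_{ij}|$ and using $\varepsilon|a_{ij}|=a_{ij}$ gives \eqref{eq:edge}. Summing \eqref{eq:edge} over all pairs gives \eqref{eq:summed}, since $\sum_{i<j}a_{ij}^2=1$.
\end{proof}

In words: aligning $x_ix_j$ with $a_{ij}$ earns $|a_{ij}|$ at once, so if $M(a)\le1/\sqrt3$, the remaining form must have lost norm. Indeed, if $a_{ij}\ne0$, the last display and $|a_{ij}|\le1/\sqrt3$ give $\varepsilon q_{ij}<0$, so rows $i$ and $\varepsilon$ times $j$ of $a$ partly cancel. Multiplying by $|a_{ij}|$ before summing makes the left sides add up to $\sqrt3\,\|a\|^2$, and turns the cancellation of rows into a statement about triangles: since $\sum_{i<j}|a_{ij}|^3\le M(a)\le1/\sqrt3$, \eqref{eq:summed} shows that $-3T(a)\ge1/\sqrt3$. Note that the induction takes place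 among real weights: the new coefficients $a_{ik}\pm a_{jk}$ may leave $\{0,1,-1\}$ even if the old ones lie in it.

\section{A weighted count of triangles}\label{sec:count}

We must show that the right side of \eqref{eq:summed} cannot be large. Replace $a_{ij}$ by $-b_{ij}$ with $b_{ij}=|a_{ij}|$; this can only increase it, and turns it into $3T(b)+2\sum_{i<j}b_{ij}^3$. For one triangle the inequality of means was enough. For many triangles we use the fact that
\[
3T(b)+2\sum_{i<j}b_{ij}^3=\sum_{i<j}b_{ij}\,(p_{ij}+2b_{ij}^2),\qquad p_{ij}=\sum_{k\ne i,j}b_{ik}b_{jk},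
\]
is the inner product of the unit vector $b$ with the vector $(p_{ij}+2b_{ij}^2)_{i<j}$. If all $b_{ij}$ are equal, these vectors are parallel, so the Cauchy--Schwarz inequality loses nothing there.

\begin{lemma}\label{lem:count}
Let $b_{ij}=b_{ji}\ge0$ with $b_{ii}=0$ and $\sum_{i<j}b_{ij}^2=1$. Put
\[
\Psi=3T(b)+2\sum_{i<j}b_{ij}^3,\qquad r_i=\Bigl(\sum_jb_{ij}^2\Bigr)^{1/2},\qquad R=\sum_ir_i^4,\qquad Q=\sum_{i<j}b_{ij}^4 .
\]
Then
\begin{equation}\label{eq:count}
\Psi^2\ \le\ 2+\tfrac12R+Q\ \le\ \tfrac52+\tfrac32Q .
\end{equation}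
The second inequality is an equality only if any two pairs $ij$, $kl$ with $b_{ij}b_{kl}\ne0$ have a node in common.
\end{lemma}
\begin{proof}
By the Cauchy--Schwarz inequality and $\sum_{i<j}b_{ij}^2=1$,
\[
\Psi^2\ \le\ \sum_{i<j}(p_{ij}+2b_{ij}^2)^2=\sum_{i<j}p_{ij}^2+4\sum_{i<j}b_{ij}^2p_{ij}+4Q .
\]

\emph{The first sum.} The sum defining $p_{ij}$ involves row $i$ and row $j$ only outside the entry $b_{ij}$, so by the Cauchy--Schwarz inequality
\[
p_{ij}^2\le(r_i^2-b_{ij}^2)(r_j^2-b_{ij}^2)=r_i^2r_j^2-b_{ij}^2(r_i^2+r_j^2)+b_{ij}^4 .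
\]
Since $\sum_ir_i^2=2$, we have $\sum_{i<j}r_i^2r_j^2=\frac12(4-R)$. Collecting the terms with a given $r_i^2$ gives $\sum_{i<j}b_{ij}^2(r_i^2+r_j^2)=\sum_ir_i^2\sum_jb_{ij}^2=R$. Hence
\[
\sum_{i<j}p_{ij}^2\ \le\ 2-\tfrac12R-R+Q=2-\tfrac32R+Q .
\]

\emph{The second sum.} Using $b_{ik}b_{jk}\le\frac12(b_{ik}^2+b_{jk}^2)$,
\begin{align*}
4\sum_{i<j}b_{ij}^2p_{ij}
&\le2\sum_{i<j}\sum_{k\ne i,j}b_{ij}^2(b_{ik}^2+b_{jk}^2)
=2\sum_i\sum_{j\ne i}b_{ij}^2\sum_{k\ne i,j}b_{ik}^2\\
&=2\sum_i\Bigl(r_i^4-\sum_jb_{ij}^4\Bigr)=2R-4Q .
\end{align*}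

Adding, $\Psi^2\le(2-\frac32R+Q)+(2R-4Q)+4Q=2+\frac12R+Q$, the first inequality in \eqref{eq:count}.

\emph{The bound for $R$.} Let $e,e'$ run over the pairs of nodes and put $w_e=b_e^2$, so that $\sum_ew_e=1$ and $\sum_ew_e^2=Q$. Since $r_i^2=\sum_{e\ni i}w_e$,
\[
R=\sum_i\ \sum_{e\ni i}\ \sum_{e'\ni i}w_ew_{e'}=\sum_{e,e'}|e\cap e'|\,w_ew_{e'} .
\]
Here $|e\cap e'|$ is $2$ if $e=e'$ and at most $1$ otherwise, so
\[
R\ \le\ \sum_{e,e'}w_ew_{e'}+\sum_ew_e^2=1+Q .
\]
This gives the second inequality in \eqref{eq:count}. Equality requires $w_ew_{e'}=0$ for all disjoint $e,e'$.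
\end{proof}

For constant $b_{ij}=\bigl(\frac2{n(n-1)}\bigr)^{1/2}$ one has $R=\frac4n$, $Q=\frac2{n(n-1)}$ and $\Psi^2=\frac{2n}{n-1}=2+\frac12R+Q$. So the first inequality in \eqref{eq:count} is exact on every complete graph with equal weights. The bound $R\le1+Q$ is exact on the triangle, the case that matters.

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:equality}}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:forms}]
That every negative triangle gives equality is Lemma~\ref{lem:triangle}(a). We prove \eqref{eq:star} by induction on $n$, and along the way we show that for $a\ne0$ equality forces a negative triangle. For $n=2$ we have $M(a)=|a_{12}|=\|a\|$, which exceeds $\|a\|/\sqrt3$ unless $a=0$; and there are no negative triangles.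

Let $n\ge3$ and assume \eqref{eq:star} for $n-1$ nodes. Scaling $a$ by a positive factor scales both sides of \eqref{eq:star} by this factor, and the case $a=0$ is trivial, so let $\|a\|=1$. If $M(a)>1/\sqrt3$, there is nothing to prove. Suppose
\[
M=M(a)\ \le\ 1/\sqrt3 .
\]
Put $b_{ij}=|a_{ij}|$ and use the notation of Lemma~\ref{lem:count}. By \eqref{eq:summed} and $-T(a)\le T(b)$, we have $\sqrt3\le\Psi$. By Lemma~\ref{lem:entry}, $b_{ij}\le M$, so $Q\le M^2\sum_{i<j}b_{ij}^2=M^2$. With \eqref{eq:count},
\begin{equation}\label{eq:chain}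
3\ \le\ \Psi^2\ \le\ 2+\tfrac12R+Q\ \le\ \tfrac52+\tfrac32Q\ \le\ \tfrac52+\tfrac32M^2 .
\end{equation}
Hence $M^2\ge\frac13$, and so $M=1/\sqrt3$, since $0\le M\le1/\sqrt3$. This proves \eqref{eq:star} on $n$ nodes and completes the induction.

It remains to identify $a$ when $M=1/\sqrt3$. All terms in \eqref{eq:chain} then equal $3$. In particular $Q=\frac13$, that is,
\[
\sum_{i<j}b_{ij}^2\bigl(\tfrac13-b_{ij}^2\bigr)=0 .
\]
Since $b_{ij}^2\le M^2=\frac13$, all summands are nonnegative, so each $b_{ij}^2$ is $0$ or $\frac13$. Since $\sum_{i<j}b_{ij}^2=1$, exactly three entries of $a$ are nonzero, each of absolute value $1/\sqrt3$. By the last statement of Lemma~\ref{lem:count}, the three corresponding pairs meet pairwise. If two of them are $ij$ and $ik$, the third contains $i$ or equals $jk$. So the three pairs share a common node, or they are the pairs of a triple. In the first case, and in the second case with positive product of the entries, Lemma~\ref{lem:triangle}(b) gives $M=3/\sqrt3=\sqrt3$, a contradiction. Therefore $a$ is a negative triangle.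
\end{proof}

By Section~\ref{sec:forms}, this proves Theorem~\ref{thm:main} and the description of equality in Theorem~\ref{thm:equality}. The constant is optimal for every $n\ge3$ because negative triangles exist on $n\ge3$ nodes.

\begin{remark}
The quantity $R$ can also be controlled through rows. Let $\|a\|=1$. Choose the $x_j$ with $j\ne i$ independently and uniformly, and then $x_i$ so that $x_i\sum_ja_{ij}x_j=\bigl|\sum_ja_{ij}x_j\bigr|$. All terms of $f_a$ not involving $i$ have mean $0$, so $M\ge\mathbb E\bigl|\sum_ja_{ij}x_j\bigr|$. Khinchin's inequality with Szarek's constant \cite{Sz} bounds the right side below by $r_i/\sqrt2$. Hence $r_i^2\le2M^2$, $R\le2M^2\sum_ir_i^2=4M^2$, and in the proof above \eqref{eq:chain} may be replaced by $3\le\Psi^2\le2+\frac12R+Q\le2+3M^2$.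
\end{remark}

\section{The ball inscribed in the cut polytope}\label{sec:ball}

We recall the facts about support functions that are needed. For a nonempty compact convex set $K$, let $h_K(a)=\max_{y\in K}\langle a,y\rangle$. A point $y$ lies in $K$ if and only if $\langle a,y\rangle\le h_K(a)$ for all $a$; consequently $K'\subseteq K$ if and only if $h_{K'}\le h_K$. The ball $B(y_0,\rho)$ has support function $\langle a,y_0\rangle+\rho\|a\|$, and the supporting hyperplane of $K$ with outer normal $a\ne0$ is $\{y:\langle a,y\rangle=h_K(a)\}$. A linear function attains its maximum over a convex hull of finitely many points at one of the points, so for $K=\mathrm{CUT}_n$ we have $h_K(a)=M(a)$.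

\begin{proof}[Proof of Theorem~\ref{thm:ball}]
Inequality \eqref{eq:star} says that $\rho\|a\|\le M(a)$ with $\rho=1/\sqrt3$, i.e.\ that $B(0,1/\sqrt3)\subseteq\mathrm{CUT}_n$.

Let $B(y_0,\rho)\subseteq\mathrm{CUT}_n$, so that $\langle a,y_0\rangle+\rho\|a\|\le M(a)$ for all $a$. Fix a triple of nodes and let $t^1,\dots,t^4$ be the vectors
\[
(-1,-1,-1),\quad(-1,1,1),\quad(1,-1,1),\quad(1,1,-1)
\]
on its three pairs, extended by $0$. These are negative triangles, so $M(t^s)=1$ by Lemma~\ref{lem:triangle}(a), and $\|t^s\|=\sqrt3$. Hence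
\[
\langle t^s,y_0\rangle+\sqrt3\,\rho\ \le\ 1\qquad(s=1,\dots,4).
\]
Since $\sum_st^s=0$, adding these inequalities gives $\rho\le1/\sqrt3$. If $\rho=1/\sqrt3$, they read $\langle t^s,y_0\rangle\le0$; the four numbers add up to $0$, so all of them vanish. On the triple, $t^1+t^2=(-2,0,0)$, $t^1+t^3=(0,-2,0)$ and $t^1+t^4=(0,0,-2)$, so the $t^s$ span the three coordinates of the triple. Thus $y_0$ vanishes on the triple. The triple was arbitrary and every pair lies in one, because $n\ge3$; so $y_0=0$.

Finally, the supporting hyperplane $\{y:\langle a,y\rangle=M(a)\}$ with $a\ne0$ has distance $M(a)/\|a\|\ge1/\sqrt3$ from $0$. By Theorem~\ref{thm:forms}, equality holds exactly when $a$ is a negative triangle, that is, $a=\tau t$ with $\tau>0$ and $t$ supported on the pairs of a triple, with entries $\pm1$ of product $-1$ there. Since $M(\tau t)=\tau$, the hyperplane is then $\{y:\langle t,y\rangle=1\}$. Every such $t$ occurs, so these are exactly the triangle hyperplanes in the statement.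
\end{proof}

\section{Quadratic polynomials on the cube}\label{sec:poly}

\begin{proof}[Proof of Corollary~\ref{cor:poly}]
On $\{\pm1\}^m$ we have $x_i^2=1$, and the products of distinct variables are orthonormal under the uniform measure. So
\[
F(x)=\mathbb EF+\sum_ih_ix_i+\sum_{i<j}a_{ij}x_ix_j,\qquad
\operatorname{Var}F=\sum_ih_i^2+\sum_{i<j}a_{ij}^2 .
\]
To make the linear part quadratic, add a sign $x_0$ and put
\[
f(x_0,x)=\sum_ih_ix_0x_i+\sum_{i<j}a_{ij}x_ix_j .
\]
This is a form on $m+1\ge2$ nodes whose coefficient vector has squared norm $\operatorname{Var}F$. Since $x_0^2=1$, we have $f(x_0,x)=F(x_0x)-\mathbb EF$, so $\max f=\max F-\mathbb EF$. Now apply \eqref{eq:star}.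

For $m\ge2$ the function $F=-(x_1+x_2+x_1x_2)$ has $\mathbb EF=0$ and $\operatorname{Var}F=3$. It equals $-3$ if $x_1=x_2=1$ and $1$ otherwise, so $\max F=1=\frac1{\sqrt3}\sqrt{\operatorname{Var}F}$, and the constant is sharp.
\end{proof}

\begin{thebibliography}{9}
\bibitem{CC3} \emph{The Cut Cone III: On the Role of Triangle Facets}, \texttt{https://core.ac.uk/download/pdf/6460313.pdf}.
\bibitem{Sz} Szarek, Studia Math.\ \textbf{58} (1976).
\end{thebibliography}

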